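
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Sums of distinct elements of an asymptotic basis have bounded gaps}


\begin{abstract}
Let $A$ be a set of positive integers such that every large integer is a sum of
$h$ elements of $A$, repetitions allowed. We show that for some $k$, bounded in
terms of $h$ alone, the sums of $k$ \emph{pairwise distinct} elements of $A$ form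
a sequence with bounded gaps. This proves the conjecture that the function $k(h)$
recording the least such $k$ in the worst case is finite; the proof gives
$k(h)\le 2^{8^{h-1}(15+2\log_2 h)}$. For bounded gaps it suffices to assume that the
$h$-fold sums have positive lower density, with $k$ then depending also on the
density, and in this form the result has a converse.
\end{abstract}

\section{The question and the results}

Let $\mathbb N$ be the set of positive integers and let $A\subseteq\mathbb N$. For
$h\ge1$ let $hA$ be the set of sums of $h$ not necessarily distinct elements of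
$A$, and let $h\times A$ be the set of sums of $h$ pairwise distinct elements of
$A$. We write $X\sim\mathbb N$ if $X$ contains all but finitely many positive
integers. If $X=\{x_1<x_2<\cdots\}$ is an infinite set of positive integers, its
largest asymptotic gap is
\[
\Delta(X)=\limsup_{i\to\infty}\,(x_{i+1}-x_i),
\]
and $\Delta(X)=+\infty$ if $X$ is finite. Throughout, intervals are intervals of
integers where sets of integers are meant.

Suppose that $hA\sim\mathbb N$. How much is lost if no summand may be used twice?
In general one cannot ask for $h\times A\sim\mathbb N$; the more modest requirement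
is that sums of distinct elements come within a bounded distance of every large
integer. Even this may fail for $h\times A$, as the following example with $h=3$
shows.

\begin{example}\label{ex:three}
Let $N_1=1$ and $N_{i+1}=48N_i-4$, and let
\[
A=\bigcup_{i\ge1}\bigl([N_i,10N_i-1]\cup\{a_i\}\bigr),\qquad a_i=19N_i-1 .
\]
Write $N=N_i$, $a=a_i$, and call $[N,10N-1]$ the $i$th block. Since $1\in A$, the
set $3A$ contains the intervals
\begin{align*}
&[N+2,\,10N+1] && (1+1+\text{block element}),\\
&[3N,\,30N-3] && (\text{three block elements}),\\
&[21N-1,\,39N-3] && (a+\text{two block elements}),\\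
&[39N-2,\,48N-3] && (a+a+\text{block element}).
\end{align*}
Each begins no later than one past the end of its predecessor, so
$[N+2,48N-3]\subseteq 3A$; the next such interval begins at $N_{i+1}+2=48N-2$.
Hence $3A=[3,\infty)$. On the other hand, the largest element of $A$ below
$N_{i+1}$ is $a$, and the others are at most $10N-1$. So a sum of at most
three \emph{distinct} elements that is below $N_{i+1}$ is at most
$(19N-1)+(10N-1)+(10N-2)=39N-4$. Thus $k\times A$ misses $[39N-3,48N-5]$ for
$k\le3$ and every $i$, and $\Delta(k\times A)=\infty$ for $k=1,2,3$.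
\end{example}

What is lost in the example is the sum $a+a+b$: one particular element wants to be
used twice. One would guess that repeated use of a few elements can always be
replaced by using more elements. To measure how many, put, for $h\ge2$,
\[
k(h)=\max_{hA\sim\mathbb N}\ \min\{k\in\mathbb N:\ \Delta(k\times A)<\infty\},
\]
with value $+\infty$ if for some $A$ no $k$ is admissible, or if the minima are
unbounded. It is known that $k(2)=2$ and that $k(h)\ge 2^{h-2}+h-1$ for
all $h\ge2$; Example~\ref{ex:three} shows $k(3)\ge4$ by hand. It is also known that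
if $\Delta(h_0\times A)<\infty$, then $\Delta(h\times A)<\infty$ for all
$h\ge h_0$, so that the minimum is a genuine threshold. The conjecture, whose source
is \cite{source}, is that $k(h)$ is finite for every $h\ge2$. We prove it, in the
following form. Recall that the lower density of $X$ is
$\liminf_{x\to\infty}|X\cap[1,x]|/x$.

\begin{theorem}\label{thm:main}
Let $h\ge1$ and $0<\alpha\le1$, and let $K=K(h,\alpha)$ and $G=G(h,\alpha)$ be the
numbers defined in \eqref{eq:const} below. If $A\subseteq\mathbb N$ satisfies
$|hA\cap[1,x]|\ge\alpha x$ for all large integers $x$, then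
\begin{enumerate}
\item[(1)] for all large $n$, the interval $(n-G,n]$ contains a sum of at least one
and at most $K$ pairwise distinct elements of $A$;
\item[(2)] $\Delta(K\times A)<\infty$.
\end{enumerate}
\end{theorem}

The constants are
\begin{equation}\label{eq:const}
\begin{gathered}
\kappa=\frac{6h^2}{\alpha},\qquad B=\kappa^{2^{h-1}},\qquad q=\lceil B\rceil,\\
u(\delta)=\Bigl\lceil\frac{480}{\delta^2}\Bigr\rceil,\qquad
t(\delta)=4hq\,u(\delta),\qquad \eta(\delta)=\frac{\delta}{25\,t(\delta)},\\
\delta_0=2^{1-h}\alpha,\qquad \delta_{i+1}=\eta(\delta_i)\,\delta_i\quad(i\ge0),\\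
U=u(\delta_{h-1}),\qquad K=4(h+2)qU,\qquad
G=\Bigl\lfloor\frac{96}{\delta_{h-1}^2}\Bigr\rfloor .
\end{gathered}
\end{equation}
Each will be explained when it is needed; all depend only on $h$ and $\alpha$
(and on $\delta$, where indicated), and $1\ge\delta_0>\delta_1>\cdots$.

\begin{corollary}\label{cor:conj}
For every $h\ge2$,
\[
k(h)\le 2^{\,8^{h-1}(15+2\log_2h)}<\infty .
\]
\end{corollary}

\begin{corollary}\label{cor:conv}
For $A\subseteq\mathbb N$ the following are equivalent:
\begin{enumerate}
\item[(i)] $hA$ has positive lower density for some $h$;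
\item[(ii)] $\Delta(hA)<\infty$ for some $h$;
\item[(iii)] $k\times A$ has positive lower density for some $k$;
\item[(iv)] $\Delta(k\times A)<\infty$ for some $k$.
\end{enumerate}
\end{corollary}

The number of summands in Theorem~\ref{thm:main}(2) has to depend on $\alpha$:

\begin{proposition}\label{prop:alpha}
Let $h\ge1$ and let $1/\alpha=m\ge2$ be an integer. There is $A\subseteq\mathbb N$
such that $hA$ has lower density $\alpha$ and $\Delta(k\times A)=\infty$ for all
$k<h/\alpha$.
\end{proposition}

\begin{remark}
Positive upper density would not be enough. Let $N_1=2$, $N_{i+1}=N_i^3$ and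
$A=\bigcup_i[N_i,N_i^2]$. Then $|A\cap[1,N_i^2]|/N_i^2\to1$, but a sum of $k$
elements that is below $N_{i+1}=N_i^3$ is at most $kN_i^2$, so
$\Delta(k\times A)=\infty$ for every $k$. Nor can $G$ always be replaced by $1$:
take $A=2\mathbb N$ and $h=1$.
\end{remark}

From now on $s(E)$ denotes the sum of the elements of a finite set $E$ of integers,
with $s(\emptyset)=0$.

\section{The idea}\label{sec:idea}

Fix a large $n$ and a scale $N$ which is a small constant multiple of $n$. We
build $n$, up to a bounded error, from two kinds of elements of $A$.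
\begin{itemize}
\item \emph{Elements above $N$.} Subtract them from $n$ greedily, each at most
once. At most $n/N=O(1)$ of them can be used. We shall see that
density of $hA$ forces $A$ to have enough elements at every scale for this to
leave a remainder of size $O(N)$.
\item \emph{Elements up to $N$.} These must represent the remainder up to
$O(1)$. They are automatically different from the elements above $N$, but they
must also be different from one another, and this is the heart of the matter.
\end{itemize}

Let us look at the second task in Example~\ref{ex:three}. Apart from the first, each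
integer of the missing interval $[39N-3,48N-5]$ is of the form
$a+a+b$ with $b$ in the block. First forget the multiplicity: the numbers $a+b$
form a dense set of sums of \emph{distinct} elements. All these sums run through
the single element $a$, so no two of them can be added without repeating $a$. But
then forget $a$ as well: subtracting it leaves the numbers $b$, a dense set of
elements of $A$ at the same scale. And from the block alone we get what we want. The
sums of five distinct elements of $[N,10N-1]$ are all integers from $5N+10$ to
$50N-15$, and this interval contains $[39N-3,48N-5]$ as soon as $N\ge5$. The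
popular element $a$ is never put back.

In general the same dichotomy appears. Take $h=2$ and suppose that a set
$X\subseteq(2\times A)\cap[1,N]$ has at least $\delta N$ elements; for each
$x\in X$ fix a representation $T_x\subseteq A$, a pair with sum $x$. Let $\eta$ be a
small threshold.

\emph{Some $a\in A$ lies in at least $\eta|X|$ of the pairs.} Then the numbers $x-a$,
for these $x$, are at least $\eta\delta N$ elements of $A$ in $[1,N]$. We have
traded density for length: now $A$ itself is dense at scale $N$, and the
representations $\{x-a\}$ of its elements by themselves do not overlap at all.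

\emph{No $a\in A$ lies in as many as $\eta|X|$ of the pairs.} Then two typical pairs
$T_x,T_{x'}$ are disjoint, and a typical $z=x+x'$, one of at most $2N+1$ possible
values, arises from at least a constant times $\delta|X|$ such disjoint couples. If
$t$ elements of $A$ are forbidden, they spoil at most $2t\eta|X|$ of these. So if
$\eta$ is a small multiple of $\delta/t$, then $z$ remains a sum of four distinct
allowed elements. We obtain a dense set $Z$ of \emph{robust} sums: a number of them
fixed in advance can be added together while keeping all summands distinct, by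
choosing the representations one after the other.

With a dense set $Z$ whose elements may be added freely, distinctness is no longer
an issue, and a packing argument shows that sums of boundedly many elements of $Z$
fill a long arithmetic progression of bounded difference. That is what is
needed to absorb the remainder.

Sections~\ref{sec:spread}--\ref{sec:greedy} carry this out: finding a family
without popular elements, robust sums, the progression, and the greedy descent.
They are put together in Section~\ref{sec:proof}.

\section{Dropping multiplicities and popular elements}\label{sec:spread}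

The first lemma passes from repeated to distinct summands by forgetting
multiplicities. The danger is that many $x\in hA$ could collapse to the same sum.
Choosing representations with as many distinct summands as possible prevents this.

\begin{lemma}\label{lem:mult}
For all $h,N\ge1$,
\[
|hA\cap[1,N]|\le\sum_{r=1}^h\binom{h-1}{r-1}\,|(r\times A)\cap[1,N]| .
\]
Hence $|(r\times A)\cap[1,N]|\ge2^{1-h}|hA\cap[1,N]|$ for some $r\le h$.
\end{lemma}

\begin{proof}
For $x\in hA\cap[1,N]$ choose, among its representations as a sum of $h$ elements of
$A$, one with the largest number $r(x)$ of distinct summands. Let $S_x$ be its set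
of distinct summands and let $\lambda_x(a)\ge1$, $a\in S_x$, be their
multiplicities, so $\sum_{a\in S_x}\lambda_x(a)=h$. Since $s(S_x)\le x\le N$,
the number $s(S_x)$ lies in $(r(x)\times A)\cap[1,N]$.

Fix $r$ and $y$, and fix one $x'$ with $r(x')=r$ and $s(S_{x'})=y$, if there is
any. Let $x$ be any integer with $r(x)=r$ and $s(S_x)=y$. As $S_x$ and $S_{x'}$ have
the same sum,
\[
x=y+\sum_{a\in S_x}(\lambda_x(a)-1)a
 =\sum_{a\in S_{x'}}a+\sum_{a\in S_x}(\lambda_x(a)-1)a .
\]
The right-hand side is a representation of $x$ by $r+(h-r)=h$ elements of $A$, and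
its set of distinct summands is $S_{x'}\cup\{a\in S_x:\lambda_x(a)\ge2\}$. By
maximality of $r(x)=r$ this set has at most $r=|S_{x'}|$ elements, so
$\{a\in S_x:\lambda_x(a)\ge2\}\subseteq S_{x'}$. Thus $x-y$ is a sum of $h-r$ not
necessarily distinct elements of the \emph{fixed} $r$-element set $S_{x'}$. There
are $\binom{h-1}{h-r}=\binom{h-1}{r-1}$ multisets of size $h-r$ in an $r$-element
set, so at most that many $x$ belong to the pair $(r,y)$. Summing over
$y\in(r\times A)\cap[1,N]$ and over $r$ gives the inequality. The last claim follows
because the weights $\binom{h-1}{r-1}$ add up to $2^{h-1}$.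
\end{proof}

Now we strip off popular elements, as in Section~\ref{sec:idea}. Each
stripping shortens the representations by one, so it happens fewer than $h$ times.
The density drops each time. The lower the final density $\delta$, the more robust
sums will have to be added later, and so the smaller the popularity threshold has to
be; this is why the threshold is a function $\eta(\delta)$ of the current density
rather than a constant.

For a finite set $X$ of integers and sets $T_x\subseteq A$ ($x\in X$), write
$X(a)=\{x\in X:a\in T_x\}$.

\begin{lemma}\label{lem:spread}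
Let $h,N\ge1$ and $0<\alpha\le1$. Let $\eta:(0,1]\to(0,1]$ be any function, and let
$\delta_0=2^{1-h}\alpha$, $\delta_{i+1}=\eta(\delta_i)\delta_i$. Suppose that
$|hA\cap[1,N]|\ge\alpha N$ and
$\delta_hN>1$. Then there are $i\in\{0,\dots,h-1\}$, a set $X\subseteq[0,N]$ with
$|X|\ge\delta_iN$, and sets $T_x\subseteq A$ $(x\in X)$ with $|T_x|\le h$ and
$s(T_x)=x$, such that
\[
|X(a)|<\eta(\delta_i)\,|X|\qquad\text{for every }a\in A .
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:mult} there is $r\le h$ such that $X_0=(r\times A)\cap[1,N]$ has
at least $\delta_0N$ elements. For $x\in X_0$ choose $T_x\subseteq A$ with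
$|T_x|=r$ and $s(T_x)=x$.

Suppose that $X_i\subseteq[0,N]$ with $|X_i|\ge\delta_iN$ has been found, together
with sets $T_x\subseteq A$, $x\in X_i$, such that $|T_x|\le r-i$ and $s(T_x)=x$. If
$|X_i(a)|<\eta(\delta_i)|X_i|$ for all $a\in A$, stop. Otherwise choose $a$ with
$|X_i(a)|\ge\eta(\delta_i)|X_i|$, put
\[
X_{i+1}=\{x-a:x\in X_i(a)\},
\]
and give $x-a$ the set $T_x\setminus\{a\}$, which has sum $x-a\ge0$ and at most
$r-i-1$ elements. Then $X_{i+1}\subseteq[0,N]$ and
$|X_{i+1}|=|X_i(a)|\ge\eta(\delta_i)\delta_iN=\delta_{i+1}N$.

The procedure cannot reach $i=r$: all representing sets would be empty, so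
$X_r\subseteq\{0\}$, whereas $|X_r|\ge\delta_rN\ge\delta_hN>1$. Hence it stops at
some $i\le r-1\le h-1$, and $X=X_i$ has the required properties.
\end{proof}

\section{Robust sums}\label{sec:robust}

An individual $x\in X$ may have $T_x$ as its only representation, and
forbidding one element of $A$ may destroy it. Sums of \emph{two} elements of $X$
typically have many representations, and if no element of $A$ is popular then these
cannot all be destroyed by a few forbidden elements.

\begin{lemma}\label{lem:robust}
Let $N\ge1$, $0<\delta\le1$, $t\ge h$ and $\eta=\delta/(25t)$. Let $X\subseteq[0,N]$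
with $|X|\ge\delta N$, and for $x\in X$ let $T_x\subseteq A$ with $|T_x|\le h$ and
$s(T_x)=x$. Assume $|X(a)|\le\eta|X|$ for all $a\in A$. Then there is a set
$Z\subseteq[0,2N]$ with $|Z|\ge\delta N/2$ such that for every $z\in Z$ and every
$T\subseteq A$ with $|T|\le t$ there is a set
\[
E\subseteq(A\cap[1,N])\setminus T\qquad\text{with}\quad |E|\le2h,\quad s(E)=z .
\]
\end{lemma}

\begin{proof}
The number of pairs $(x,x')\in X^2$ with $T_x\cap T_{x'}\neq\emptyset$ is at most
\[
\sum_{x\in X}\sum_{a\in T_x}|X(a)|\le h\eta|X|^2\le\tfrac14|X|^2 .
\]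
Let $r(z)$ be the number of pairs $(x,x')\in X^2$ with $x+x'=z$ and
$T_x\cap T_{x'}=\emptyset$. Then $\sum_zr(z)\ge\frac34|X|^2$. Let
\[
Z=\Bigl\{z:\ r(z)\ge\frac{|X|^2}{12N}\Bigr\}\subseteq[0,2N].
\]
There are $2N+1\le3N$ possible values of $z$, so those outside $Z$ contribute at most
$\frac14|X|^2$ to the sum, and $\sum_{z\in Z}r(z)\ge\frac12|X|^2$. Since $x$
determines $x'=z-x$, we have $r(z)\le|X|$. Hence $|Z|\ge|X|/2\ge\delta N/2$.

Let $z\in Z$ and $|T|\le t$. At most $t\eta|X|$ elements $x\in X$ have
$T_x\cap T\neq\emptyset$, so at most $2t\eta|X|$ of the pairs counted by $r(z)$ have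
$T_x$ or $T_{x'}$ meeting $T$. Now
\[
2t\eta|X|=\frac{2\delta}{25}|X|<\frac{\delta}{12}|X|\le\frac{|X|^2}{12N}\le r(z),
\]
so some pair $(x,x')$ remains. Put $E=T_x\cup T_{x'}$. The union is disjoint, so
$s(E)=x+x'=z$, and $|E|\le2h$. The elements of $T_x$ are positive with
sum $x\le N$, so they lie in $[1,N]$; likewise for $T_{x'}$.
\end{proof}

\section{A long progression in sums of a dense set}\label{sec:prog}

We now need a fact about a dense set $Z$ of integers: sums of a bounded number of
elements of $Z$ fill a long arithmetic progression of bounded difference. It is easier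
to fill a progression with sums of differences, because the set of differences is
symmetric about $0$ and contains $0$. To turn differences into sums we pass to a large
part of $Z$ that is symmetric about some $c/2$. Then we count: a shortest
expression of $x$ as a sum of differences traces a path whose points, taken two
steps apart, carry disjoint translates of a dense set, so the path is short. For
this count the path must stay in an interval whose length is comparable to that of the
interval containing $Z$; this is arranged by ordering its steps.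

\begin{lemma}\label{lem:prog}
Let $0<\delta\le1$ and let $L\ge1$ be an integer with $\delta^2L/48\ge2$. Let
$Z\subseteq[0,L]$ with $|Z|\ge\delta L/4$, and let $u\ge480/\delta^2$ be an integer.
There are integers $c\in[0,2L]$ and $1\le d\le96/\delta^2$ such that for every
$x\in[0,L]$ divisible by $d$, the number $uc+x$ is a sum of $2u$ not necessarily
distinct elements of $Z$.
\end{lemma}

\begin{proof}
\emph{Symmetrizing.} Since $\sum_{c=0}^{2L}|Z\cap(c-Z)|=|Z|^2$, we can choose
$c\in[0,2L]$ such that $Z_c=Z\cap(c-Z)$ satisfies
\[
w:=|Z_c|\ge\frac{|Z|^2}{2L+1}\ge\frac{\delta^2L^2/16}{3L}=\frac{\delta^2L}{48}\ge2 .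
\]
Let $D=Z_c-Z_c$. Then $D=-D$, $0\in D$ and $D\subseteq[-L,L]$. For $z,z'\in Z_c$ we
have $c-z'\in Z$, and $c+(z-z')=z+(c-z')$. So every element of $c+D$ is a sum
of two elements of $Z$.

\emph{The difference.} Let $d$ be the greatest common divisor of the elements of
$D$; it is positive since $w\ge2$. As $D=-D$, every multiple of $d$ is a
finite sum of elements of $D$. All elements of $Z_c\subseteq[0,L]$ lie in one residue
class mod $d$, so $w\le L/d+1$ and
\[
d\le\frac{L}{w-1}\le\frac{2L}{w}\le\frac{96}{\delta^2}.
\]

\emph{A short path.} Let $x\in[0,L]$ with $d\mid x$, and write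
$x=e_1+\dots+e_\ell$ with $e_i\in D$ and $\ell$ minimal ($\ell=0$ if $x=0$). We order
the terms so that the partial sums $s_0=0,s_1,\dots,s_\ell=x$ all lie in
$[-L,2L]$. Suppose $s_j$ has been formed and terms remain; their sum is $x-s_j$.
If $s_j\le x$, some remaining term is $\ge0$; we take it next, and
$s_j\le s_{j+1}\le x+L\le2L$. If $s_j>x$, some remaining term is negative; we take it
next, and $s_j>s_{j+1}\ge s_j-L>x-L\ge-L$.

If $j-i\ge2$, then $s_j-s_i\notin D$: otherwise the terms $e_{i+1},\dots,e_j$ could
be replaced by the single term $s_j-s_i$, contrary to the minimality of $\ell$.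
Hence the sets $s_{2i}+Z_c$, $0\le i\le\lfloor\ell/2\rfloor$, are pairwise disjoint,
for a common element of two of them would exhibit $s_{2j}-s_{2i}$, for some $i<j$, as
a difference of two elements of $Z_c$. They lie in $[-L,3L]$, so
\[
\bigl(\lfloor\ell/2\rfloor+1\bigr)w\le4L+1\le5L .
\]
Since $\lfloor\ell/2\rfloor+1>\ell/2$, this gives
$\ell<10L/w\le480/\delta^2\le u$.

Adding terms $0\in D$, we write $x$ as a sum of exactly $u$ elements $e_i\in D$. Then
$uc+x=\sum_{i\le u}(c+e_i)$ is a sum of $2u$ elements of $Z$.
\end{proof}

\section{Greedy descent}\label{sec:greedy}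

It remains to bring $n$ down to size $O(N)$ by elements of $A$ above $N$. The greedy
procedure can only get stuck if $A$ has a long, nearly empty stretch. The next lemma
excludes this. For $h=1$ it is immediate: if the elements of $A\cap(\alpha x/2,x]$
have sum less than $3x$, there are fewer than $6/\alpha$ of them, so
$|A\cap[1,x]|\le\alpha x/2+6/\alpha$, which is less than $\alpha x$ for large
$x$. For general $h$ a sum $y\in hA$ is determined, up to a small error, by its large
summands, of which there are few possible choices. If $P$ choices of the large summands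
are possible, the error has to be small compared with $x/P$, so the
cutoff between large and small has to decrease with each further summand.

\begin{lemma}\label{lem:mass}
Let $h\ge1$ and $0<\alpha\le1$, let $\kappa$ and $B$ be as in \eqref{eq:const}, and
put $\varepsilon=3/B$. There is
$x_1=x_1(h,\alpha)$ such that if $x\ge x_1$ is an integer with
$|hA\cap[1,x]|\ge\alpha x$, then
\begin{equation}\label{eq:mass}
\sum_{a\in A\cap(\varepsilon x,x]}a\ge3x .
\end{equation}
\end{lemma}

\begin{proof}
Suppose the sum is less than $3x$. For $\varepsilon\le\theta\le1$ the elements of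
$A\cap(\theta x,x]$ each exceed $\theta x$, so
\begin{equation}\label{eq:few}
|A\cap(\theta x,x]|\le3/\theta .
\end{equation}
Put $\beta=\alpha/(2h)$, $P_0=1$, and
\[
\theta_j=\frac{\beta}{P_j},\qquad P_{j+1}=P_j\cdot\frac{3h}{\theta_j}
=\frac{3h}{\beta}P_j^2=\kappa P_j^2 .
\]
Thus $P_j=\kappa^{2^j-1}$, the $\theta_j$ decrease, and
\[
\frac{\theta_{h-1}}{h}=\frac{\beta\kappa}{h}\,\kappa^{-2^{h-1}}=\frac3B=\varepsilon .
\]

Let $y\in hA\cap[1,x]$, say $y=b_1+\dots+b_h$ with $b_1\ge\dots\ge b_h$ in $A$, and
let $\tau_j=b_{j+1}+\dots+b_h$ be the tails. Let $j\in\{0,\dots,h\}$ be least such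
that $j=h$ or $\tau_j\le\theta_jx$. For $i<j$ we have $\tau_i>\theta_ix$, and
$b_{i+1}$ is the largest of the $h-i$ terms of $\tau_i$, so
\[
b_{i+1}\ge\frac{\tau_i}{h-i}>\frac{\theta_i}{h}\,x,\qquad
\frac{\theta_i}{h}\ge\frac{\theta_{h-1}}{h}=\varepsilon .
\]
Since also $b_{i+1}\le y\le x$, by \eqref{eq:few} with $\theta=\theta_i/h$ there are
at most $3h/\theta_i$
possibilities for $b_{i+1}$, hence at most $\prod_{i<j}3h/\theta_i=P_j$ for
$(b_1,\dots,b_j)$. Once these are given, $y$ takes at most $\theta_jx+1$ values if
$j<h$, because $\tau_j$ is an integer in $[0,\theta_jx]$, and a single value if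
$j=h$. Summing over $j$,
\[
|hA\cap[1,x]|\le\sum_{j<h}P_j(\theta_jx+1)+P_h
=h\beta x+\sum_{j\le h}P_j=\frac{\alpha}{2}x+\sum_{j\le h}P_j ,
\]
which is less than $\alpha x$ once $x>(2/\alpha)\sum_{j\le h}P_j$. This contradicts
the hypothesis.
\end{proof}

\begin{lemma}\label{lem:greedy}
Let $N\ge1$ be an integer such that \eqref{eq:mass} holds for every integer
$x\ge N$. Then for every integer $n'\ge0$ there is $S\subseteq A\cap(N,n']$ with
$0\le n'-s(S)\le BN$.
\end{lemma}

\begin{proof}
Start with remainder $n'$ and run through the elements of $A\cap(N,n']$ in decreasing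
order. Include an element, and subtract it from the remainder, if and only if it
does not exceed the current remainder; otherwise skip it. Let $S$ be the set of
included elements and $R=n'-s(S)\ge0$ the final remainder. Suppose that $R>BN$.

\emph{Some element is skipped.} Let $a$ be the last one, and $R'$ the remainder at
that moment, so $R\le R'<a$. All elements of $A\cap(N,a)$ are included
afterwards, so their total is at most $R'<a$. But $a>R>BN$, hence
$\varepsilon a=3a/B>N$. By \eqref{eq:mass} with $x=a$, the elements of
$A\cap(\varepsilon a,a)\subseteq A\cap(N,a)$ have sum at least $3a-a=2a$, a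
contradiction.

\emph{No element is skipped.} Then all elements of $A\cap(N,n']$ are included, with
total at most $n'$. But $n'\ge R>BN$ gives $\varepsilon n'>N$, so by
\eqref{eq:mass} with $x=n'$ the total is at least $3n'>n'$, a contradiction.
\end{proof}

The density of $hA$ is thus used in two ways: at the single scale $N$ in
Lemma~\ref{lem:spread}, and at all scales above $N$ in Lemma~\ref{lem:greedy}.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

We use the constants \eqref{eq:const}. Let $n$ be large and put
$N=\lfloor n/(4qU)\rfloor$, so that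
\[
4qUN\le n\le8qUN .
\]
We take $n$ so large that $N\ge x_1(h,\alpha)$, that $|hA\cap[1,x]|\ge\alpha x$ for
all integers $x\ge N$, that $\delta_hN>1$, and that $N\ge96/\delta_{h-1}^2$.

\medskip
\emph{Robust sums at scale $N$.} Lemma~\ref{lem:spread} with the function
$\eta(\delta)$ of \eqref{eq:const} provides $\delta=\delta_i$ with $0\le i\le h-1$,
and a set $X\subseteq[0,N]$ with $|X|\ge\delta N$ and representing sets $T_x$ for
which $|X(a)|<\eta(\delta)|X|$ for all $a\in A$. Write $u=u(\delta)$ and
$t=t(\delta)=4hqu$. Since $\delta\ge\delta_{h-1}$, we have $u\le U$. As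
$\eta(\delta)=\delta/(25t)$ and $t\ge h$, Lemma~\ref{lem:robust} gives a set
$Z\subseteq[0,2N]$ with $|Z|\ge\delta N/2$, each element of which can be represented
while avoiding any $t$ elements of $A$.

\medskip
\emph{The progression.} Apply Lemma~\ref{lem:prog} with $L=2N$; here
$|Z|\ge\delta L/4$, and $\delta^2L/48=\delta^2N/24\ge4$. We get $c\in[0,4N]$
and $d\le96/\delta^2\le96/\delta_{h-1}^2$, so $d\le G$ and $d\le N$. The progression
supplied by the lemma has length $2N$, but the remainder after the greedy descent
may be as large as $BN$; so we add $q=\lceil B\rceil$ copies. Let $L'$ be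
the largest multiple of $d$ with $L'\le2N$. Then $L'>2N-d\ge N$, so
$qL'\ge BN$. Every multiple of $d$ in $[0,qL']$ is a sum of $q$ multiples of $d$ in
$[0,L']$. Applying Lemma~\ref{lem:prog} to each of these, we see that
\begin{equation}\label{eq:prog}
\text{if }x\in[0,BN]\text{ and }d\mid x,\text{ then } quc+x
\text{ is a sum of $2qu$ elements of }Z .
\end{equation}

\medskip
\emph{The descent.} The progression in \eqref{eq:prog} starts at $quc$,
so we set this amount aside before descending. Let
$n'=n-quc$. Then $n'\ge n-4qUN\ge0$. By Lemma~\ref{lem:mass} and the choice of $N$,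
Lemma~\ref{lem:greedy} applies: there is $S\subseteq A\cap(N,n']$ with
$R:=n'-s(S)\in[0,BN]$. Since the elements of $S$ exceed $N$ and have sum at most
$n$, we have $|S|\le n/N\le8qU$.

\medskip
\emph{The remainder.} Put $x=d\lfloor R/d\rfloor$. By \eqref{eq:prog},
$quc+x=z_1+\dots+z_{2qu}$ with $z_j\in Z$, possibly with repetitions. Choose
successively sets $E_1,\dots,E_{2qu}\subseteq A\cap[1,N]$ with
\[
s(E_j)=z_j,\qquad|E_j|\le2h,\qquad E_j\cap(E_1\cup\dots\cup E_{j-1})=\emptyset .
\]
This is possible by Lemma~\ref{lem:robust} with $T=E_1\cup\dots\cup E_{j-1}$,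
because $|T|\le2h\cdot2qu=t$; this is what determined $t(\delta)$. The elements of
$S$ exceed $N$, so $S$ is disjoint from all $E_j$. Hence
$E=S\cup E_1\cup\dots\cup E_{2qu}$ is a set of at most
$8qU+4hqU=4(h+2)qU=K$ elements of $A$, and
\[
s(E)=(n'-R)+(quc+x)=n-(R-x)\in(n-d,n]\subseteq(n-G,n] .
\]
For $n\ge G$ this sum is positive, so $E\ne\emptyset$. This proves (1).

\medskip
\emph{Exactly $K$ summands.} The set $A$ is infinite, since $hA$ is. Let $F$ be the
set of its $K$ smallest elements. For $E$ as above, $|F\setminus E|\ge K-|E|$, so we
can add $K-|E|$ elements of $F\setminus E$ to $E$. This increases the sum by at most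
$s(F)$. So for all large $n$ the interval $(n-G,n+s(F)]$ contains an element of
$K\times A$. If $y\in K\times A$ is large, taking $n=y+G$ we find another element of
$K\times A$ in $(y,y+G+s(F)]$. Hence $\Delta(K\times A)\le G+s(F)<\infty$, which is
(2). \qed

\section{The conjecture and the explicit bound}

\begin{proof}[Proof of Corollary~\ref{cor:conj}]
If $hA\sim\mathbb N$, then $|hA\cap[1,x]|\ge x/2$ for all large $x$. By
Theorem~\ref{thm:main}(2) the least $k$ with $\Delta(k\times A)<\infty$ exists and is
at most $K=K(h,\frac12)$, which depends only on $h$. So $k(h)\le K(h,\frac12)<\infty$,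
and it remains to estimate this number for $h\ge2$.

Let $\alpha=\frac12$. Then $\kappa=12h^2$ and $\delta_0=2^{-h}$, and $B$ is an
integer, so $q=B=(12h^2)^{2^{h-1}}$. For $0<\delta\le1$ we have
$u(\delta)\le481\,\delta^{-2}\le2^9\delta^{-2}$, hence
$t(\delta)\le2^{11}hq\,\delta^{-2}$. Since $25\le2^5$,
\[
\delta_{i+1}=\frac{\delta_i^2}{25\,t(\delta_i)}\ge\frac{\delta_i^4}{Q},\qquad
Q:=2^{16}hq .
\]
Thus $v_i=\log_2(1/\delta_i)$ satisfies $v_0=h$ and
$v_{i+1}\le4v_i+\log_2Q$, which gives
\[
v_{h-1}\le4^{h-1}h+\frac{4^{h-1}-1}{3}\log_2Q\le4^{h-1}\Bigl(h+\tfrac13\log_2Q\Bigr).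
\]
Since $4(h+2)\le12h$ and $12\cdot2^9\le2^{13}$, we have
$K=4(h+2)qU\le2^{13}hq\,\delta_{h-1}^{-2}\le Q\,\delta_{h-1}^{-2}$. Therefore
\[
\log_2K\le\log_2Q+2v_{h-1}
\le\Bigl(1+\tfrac23\,4^{h-1}\Bigr)\log_2Q+4^{h-1}\cdot2h
\le4^{h-1}(\log_2Q+2h),
\]
where the last step uses $4^{h-1}\ge3$, which holds because $h\ge2$. Finally
\[
\log_2Q+2h=16+\log_2h+2h+2^{h-1}(\log_212+2\log_2h)
\le2^{h-1}\bigl(11+4+2\log_2h\bigr).
\]
Here $\log_212<4$, and $16+\log_2h+2h\le11\cdot2^{h-1}$ holds for all $h\ge2$: for
$h=2$ it says $21\le22$, and when $h$ grows by $1$ the left side grows by at most $3$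
and the right side by at least $22$. Hence
$\log_2K\le4^{h-1}\cdot2^{h-1}(15+2\log_2h)=8^{h-1}(15+2\log_2h)$.
\end{proof}

Together with the known lower bound,
$2^{h-2}+h-1\le k(h)\le2^{8^{h-1}(15+2\log_2h)}$. We do not claim that the upper bound
is sharp.

\section{The converse, and the dependence on the density}

\begin{proof}[Proof of Corollary~\ref{cor:conv}]
(i)$\Rightarrow$(iv): if $hA$ has lower density $\gamma>0$, apply
Theorem~\ref{thm:main}(2) with $\alpha=\gamma/2$.
(iv)$\Rightarrow$(iii) and (ii)$\Rightarrow$(i): a set whose gaps are eventually at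
most $g$ has lower density at least $1/g$.
(iii)$\Rightarrow$(i) and (iv)$\Rightarrow$(ii): $k\times A\subseteq kA$, and enlarging
a set can neither decrease its lower density nor increase its largest asymptotic gap
when this is finite.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:alpha}]
The set $A$ consists of widely separated blocks, each ending at $1/(mh)$ of the way to
the start of the next. Then sums of $h$ elements stop at $1/m$ of the way, which
fixes the density of $hA$, and sums of fewer than $mh$ elements do not reach the next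
block. Precisely, let
\[
N_i=(2mh)^{i^2},\qquad A=\bigcup_{i\ge1}\Bigl[N_i,\frac{N_{i+1}}{mh}\Bigr),
\]
where the right endpoints are integers and are excluded. We call
$[N_i,N_{i+1}/(mh))$ the $i$th block. Note that
$N_{i+1}/N_i=(2mh)^{2i+1}\to\infty$, and
$N_{i+1}/(mh)\ge8m^2h^2N_i\ge hN_i$. The key observation is:
\begin{equation}\label{eq:cut}
\text{every element of $A$ that is less than $N_{i+1}$ is less than }N_{i+1}/(mh).
\end{equation}

\emph{Gaps.} Let $1\le k\le mh-1$. By \eqref{eq:cut}, a sum of $k$ elements of $A$
that is less than $N_{i+1}$ is less than $\frac{mh-1}{mh}N_{i+1}$. So $k\times A$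
misses the interval $[\frac{mh-1}{mh}N_{i+1},N_{i+1})$ of length $N_{i+1}/(mh)$, for
every $i$. Hence $\Delta(k\times A)=\infty$ for all $k<mh=h/\alpha$.

\emph{The lower density is at most $1/m$.} By \eqref{eq:cut}, an element of $hA$
below $N_{i+1}$ is below $N_{i+1}/m$. So $|hA\cap[1,N_{i+1}-1]|\le N_{i+1}/m$ for
all $i$.

\emph{The lower density is at least $1/m$.} Let $i\ge2$. Adding $h-1$ copies of
$N_{i-1}$ to an element of the $i$th block, or adding $h$ elements of the $i$th block,
we see that $hA$ contains the intervals
\[
\Bigl[N_i+(h-1)N_{i-1},\ \frac{N_{i+1}}{mh}-1+(h-1)N_{i-1}\Bigr]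
\quad\text{and}\quad
\Bigl[hN_i,\ \frac{N_{i+1}}{m}-h\Bigr].
\]
As $hN_i\le N_{i+1}/(mh)$, the second begins no later than one past the end of the
first, and so
\[
J_i:=\Bigl[N_i+(h-1)N_{i-1},\ \frac{N_{i+1}}m-h\Bigr]\subseteq hA .
\]
Now let $i\ge3$ and $N_i\le x<N_{i+1}$. The interval $J_{i-1}$ lies below $N_i$, hence
in $[1,x]$, and is disjoint from $J_i$. We have
\begin{align*}
|J_{i-1}|&\ge\frac{N_i}m-h-N_{i-1}-(h-1)N_{i-2}\ge\frac{N_i}m-2hN_{i-1},\\
|J_i\cap[1,x]|&\ge\min\Bigl(x,\frac{N_{i+1}}m-h\Bigr)-N_i-(h-1)N_{i-1}
\ge\min\Bigl(x,\frac{N_{i+1}}m\Bigr)-N_i-2hN_{i-1},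
\end{align*}
and therefore
\[
|hA\cap[1,x]|\ge\min\Bigl(x,\frac{N_{i+1}}m\Bigr)-\Bigl(1-\frac1m\Bigr)N_i-4hN_{i-1}.
\]
If $x\le N_{i+1}/m$, then $x-(1-\frac1m)N_i\ge x/m$ because $N_i\le x$, so the
right-hand side is at least $x\bigl(\frac1m-4hN_{i-1}/N_i\bigr)$. If
$x>N_{i+1}/m$, then $N_{i+1}/m>x/m$ and the two subtracted terms are together at most
$5hN_i\le5hm\,(N_i/N_{i+1})\,x$, so the right-hand side is at least
$x\bigl(\frac1m-5hmN_i/N_{i+1}\bigr)$. In both cases the bound is
$x\bigl(\frac1m-o(1)\bigr)$. So the lower density of $hA$ is exactly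
$1/m=\alpha$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Answer To A Question Of Burr And Erd\H{o}s On Restricted Addition And Related
Results}, \texttt{http://hegyvari.web.elte.hu/artEB4.pdf}.
\end{thebibliography}

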